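\title{Expander Walks Fool Symmetric Functions Regardless of the Bias}

\begin{abstract}
Label the vertices of a $\lambda$-spectral expander by letters of a $d$-letter alphabet, and compare the histogram of the labels seen along a stationary random walk with the histogram of the labels of independent uniform vertices. We prove that the total variation distance between the two is at most $4\sqrt d\,\lambda$, for every length of the walk and every labeling, with no dependence on the densities of the labels. The order $\sqrt d$ is optimal: complete graphs with balanced labels force a constant of at least $\frac13\sqrt d$. The proof expands the law of the label word into signed blocks, treats the two end letters of each block in $L^2$ by orthogonality of degenerate $U$-statistics, and treats the interior letters in $\ell^1$ as translations of the histogram.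
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $G$ be a regular undirected graph on $V=[n]=\{1,\dots,n\}$. Loops and parallel edges are allowed, and a loop adds one to the degree. Let $W$ be the normalized adjacency matrix, that is, the transition matrix of the random walk on $G$, and let $1=\lambda_1\ge\lambda_2\ge\dots\ge\lambda_n$ be its eigenvalues with multiplicity. The graph $G$ is a \emph{$\lambda$-spectral expander} if $\max(|\lambda_2|,|\lambda_n|)\le\lambda$. Only one copy of the eigenvalue $1$ is excluded, so $G$ is connected when $\lambda<1$. Let $J$ be the matrix with all entries $1/n$; it describes a step to a fresh uniform vertex. The eigenvalues of $W-J$ are $0,\lambda_2,\dots,\lambda_n$, so the definition says $\|W-J\|\le\lambda$: the number $\lambda$ measures how far one step of the walk is from independent resampling.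

Let $\Sigma$ be an alphabet with $d$ letters and $\mathrm{val}:V\to\Sigma$ a labeling, with densities $\rho_a=|\mathrm{val}^{-1}(a)|/n$ and $\rho_{\min}=\min_a\rho_a$. Let $v_1,\dots,v_t$ be a random walk on $G$ started at a uniform vertex, and let $u_1,\dots,u_t$ be independent uniform vertices. A function $f:\Sigma^t\to\{0,1\}$ is \emph{$\varepsilon$-fooled} by the walk if
\[
\bigl|\mathbb E f(\mathrm{val}(v_1),\dots,\mathrm{val}(v_t))-\mathbb E f(\mathrm{val}(u_1),\dots,\mathrm{val}(u_t))\bigr|\le\varepsilon ,
\]
and it is \emph{symmetric} if it is invariant under permutations of its $t$ arguments. A function is symmetric exactly when it depends only on the \emph{histogram} $T(w)=(T_a(w))_{a\in\Sigma}$, where $T_a(w)$ is the number of occurrences of $a$ in the word $w$. Recall that the total variation distance of two probability measures $P,P'$ on a finite set is $\frac12\|P-P'\|_1$, and that it equals the maximum of $|\mathbb E_PF-\mathbb E_{P'}F|$ over $\{0,1\}$-valued $F$, and also over $[0,1]$-valued $F$. Hence the largest fooling error of a symmetric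 function is the total variation distance $\mathrm{TV}$ between the laws of the two histograms.

For $\Sigma=\{0,1\}$, Golowich and Vadhan proved that every symmetric function is $O(\lambda)$-fooled, with an absolute constant that does not depend on the densities. For symmetric functions on $\mathbb Z_d^t$ they proved the bound $O\bigl((d/\rho_{\min})^{O(d)}\lambda\bigr)$, which degrades as a letter becomes rare. Whether this dependence on the bias is necessary is asked in \cite{hitting}.

\medskip
\noindent\textbf{Question.} \emph{Is there a function $C(d)$ such that, for every $d$-letter alphabet, every $t$, every $\lambda$-spectral expander and every labeling, each symmetric $f:\Sigma^t\to\{0,1\}$ is $C(d)\lambda$-fooled?}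
\medskip

We call such a $C(d)$ \emph{admissible}; it may not depend on $t$, $n$, $\lambda$, the labeling or $\rho_{\min}$.

\subsection{What to expect}\label{sec:expect}

One family of graphs serves as a test case throughout. For rational $\lambda=p/q\in(0,1)$, join every pair of vertices of $[n]$, equal or not, by $q-p$ edges and add $pn$ further loops at each vertex. The degree is $(q-p)n+pn=qn$, and
\[
W=(1-\lambda)J+\lambda I .
\]
We call a graph with this matrix \emph{lazy}: the walk stays with probability $\lambda$ and otherwise jumps to a uniform vertex. Its eigenvalues other than $\lambda_1$ all equal $\lambda$.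

\emph{One step costs no bias.} Let $t=2$, let $\mathbf 1_a$ be the indicator of $\mathrm{val}^{-1}(a)$, and let $\langle g,g'\rangle=\frac1n\sum_y g(y)g'(y)$. The probability of the word $ac$ differs from $\rho_a\rho_c$ by $\langle\mathbf 1_a,(W-J)\mathbf 1_c\rangle$, which is at most $\lambda\sqrt{\rho_a\rho_c}$ in absolute value. So every function of two letters is fooled with error at most $\frac\lambda2\bigl(\sum_a\sqrt{\rho_a}\bigr)^2\le\frac12 d\lambda$.

\emph{For long walks, symmetry is needed.} Take a lazy graph on two vertices with distinct labels. The events $\{v_{i+1}=v_i\}$ are independent with probability $\frac{1+\lambda}2$, against $\frac12$ for independent samples. By the law of large numbers, the test ``at least $(\frac12+\frac\lambda4)(t-1)$ repetitions'' has error tending to $1$ as $t\to\infty$. A bound that is uniform in $t$ must come from forgetting the order of the letters.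

\emph{The Gaussian regime suggests $\lambda\sqrt d$.} Take a lazy graph on $d$ vertices with distinct labels, and $\xi:\Sigma\to\mathbb R$ with mean zero. The correlation of the values of $\xi$ at distance $k$ along the walk is $\lambda^k$, so for large $t$ the variance of $\sum_i\xi(\mathrm{val}(v_i))$ is multiplied by about $1+2\sum_{k\ge1}\lambda^k=\frac{1+\lambda}{1-\lambda}\approx1+2\lambda$. This happens in all $d-1$ directions at once. The squared length of the normalized, centered histogram is approximately $\chi^2_{d-1}$, with mean $d-1$ and standard deviation $\sqrt{2(d-1)}$; the walk shifts its mean by about $2\lambda(d-1)$, that is, by $\lambda\sqrt{2(d-1)}$ standard deviations. One expects a distance of order $\lambda\sqrt d$.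

The guess is therefore $C(d)\asymp\sqrt d$. The difficulty lies in uniformity. A letter with $t\rho_a\approx1$ is not in the Gaussian regime, however large $t$ is, and the natural second-moment computation of a distance to the product law divides by the probabilities $\rho_a$.

\subsection{Results}

The upper bound holds in the following more general setting. Let $V$ be a finite set with a probability measure $\pi$, let $\langle g,g'\rangle=\sum_y\pi(y)g(y)g'(y)$, let $\mathbf 1$ be the constant function $1$, and let $Jg=\langle\mathbf 1,g\rangle\mathbf 1$. Let $W_1,\dots,W_{t-1}$ be Markov kernels on $V$, acting by $(W_ig)(y)=\sum_{y'}W_i(y,y')g(y')$, which preserve $\pi$ and satisfy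
\[
\|W_ig\|\le\lambda\|g\|\qquad\text{whenever }\langle\mathbf 1,g\rangle=0 .
\]
Let $v_1\sim\pi$, and let $v_{i+1}$ be drawn from $W_i(v_i,\cdot)$. Let $\mathrm{val}_1,\dots,\mathrm{val}_t:V\to\Sigma$ have a common label law, $\pi(\mathrm{val}_i=a)=\rho_a$ for all $i$ and $a$. Let $\mathrm{TV}$ be the total variation distance between the law of $T(\mathrm{val}_1(v_1),\dots,\mathrm{val}_t(v_t))$ and the law of $T$ under $\rho^{\otimes t}$. The chain may thus be non-reversible and time-inhomogeneous, and the labeling may vary with time. The Question concerns the case $\pi$ uniform, $W_i=W$, $\mathrm{val}_i=\mathrm{val}$: there $W$ is symmetric and stochastic, so it preserves $\pi$, and its norm on $\mathbf 1^\perp$ is $\max(|\lambda_2|,|\lambda_n|)$.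

\begin{theorem}\label{thm:upper}
In the setting above let $d=|\Sigma|$. If $\lambda\sqrt d+2\lambda\sqrt{d-1}<1$, then with $s=\dfrac{\lambda\sqrt{d-1}}{1-\lambda\sqrt d}$,
\[
\mathrm{TV}\le\frac12\sum_{m\ge1}\sqrt{\tbinom{2m}{m}}\,s^m\le\frac{s}{1-2s}=\frac{\lambda\sqrt{d-1}}{1-\lambda\sqrt d-2\lambda\sqrt{d-1}} .
\]
Consequently $\mathrm{TV}\le\min(1,4\sqrt d\,\lambda)$ for all $\lambda\ge0$, all $t$, $V$ and $\rho$, and $\mathrm{TV}\le\sqrt{(d-1)/2}\;\lambda\,\bigl(1+O(\lambda\sqrt d)\bigr)$ as $\lambda\sqrt d\to0$.
\end{theorem}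

\begin{theorem}\label{thm:lower}
Let $d\ge2$. Suppose that either
\begin{itemize}
\item[(a)] $G=K_n$ with $n=d\ell$, $\ell\ge2$, so that $\lambda=\frac1{n-1}$, and each label is used on exactly $\ell$ vertices; or
\item[(b)] $\lambda\in(0,1)$ is rational and $G$ is a regular graph on $d$ vertices, with loops and parallel edges, having $W=(1-\lambda)J+\lambda I$, with $d$ distinct labels.
\end{itemize}
Then, with $\Phi$ the standard normal distribution function,
\[
\liminf_{t\to\infty}\mathrm{TV}\ \ge\ e^{-1/6}\Bigl(\Phi\bigl(\lambda\sqrt{2(d-1)}\bigr)-\tfrac12\Bigr)\ \ge\ 0.28\,\min\bigl(1,\lambda\sqrt{2(d-1)}\bigr).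
\]
Hence every admissible $C(d)$ satisfies $C(d)\ge e^{-1/6}\sqrt{(d-1)/\pi}\ge\frac13\sqrt d$, even if only simple graphs are considered.
\end{theorem}

\begin{corollary}\label{cor:answer}
The Question has a positive answer with $C(d)=4\sqrt d$, also for symmetric $f$ with values in $[0,1]$. For $d\ge2$ the smallest admissible constant satisfies $\frac13\sqrt d\le C^*(d)\le4\sqrt d$. For every $d\ge2$ and rational $\lambda\in(0,1)$, the supremum of $\mathrm{TV}$ over all $t$, all $\lambda$-spectral expanders and all labelings is $\Theta(\min(1,\lambda\sqrt d))$, with absolute constants.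
\end{corollary}

\begin{proof}
The first two claims restate the theorems. For the third, the supremum is at most $\min(1,4\lambda\sqrt d)\le4\min(1,\lambda\sqrt d)$, and by Theorem~\ref{thm:lower}(b) and $2(d-1)\ge d$ it is at least $0.28\min(1,\lambda\sqrt d)$.
\end{proof}

So the dependence on the bias is unnecessary, while a dependence on $d$ of order $\sqrt d$ is unavoidable, already for perfectly balanced labels. Sections~\ref{sec:blocks}--\ref{sec:sum} prove Theorem~\ref{thm:upper}, with the two ideas worked by hand in Section~\ref{sec:hand}; Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}.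

\section{The block expansion}\label{sec:blocks}

We may assume $\pi(y)>0$ for all $y$. Indeed, if $\pi(y')=0$, then $0=\sum_y\pi(y)W_i(y,y')$ forces $W_i(y,y')=0$ whenever $\pi(y)>0$; such states are never visited, and deleting them preserves all hypotheses. We may also assume $\rho_a>0$ for all $a$. Letters with $\rho_a=0$ occur neither in the walk nor in the independent samples, and deleting them lowers $d$, which preserves the hypothesis of Theorem~\ref{thm:upper} and lowers $s$ and all the bounds.

Since $J$ is the step that produces independent samples, we isolate the deviation $R_i=W_i-J$. Adjoints are taken in $L^2(\pi)$.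

\begin{lemma}\label{lem:R}
For each $i$ we have $R_i\mathbf 1=0$, $R_i^*\mathbf 1=0$ and $\|R_i\|\le\lambda$.
\end{lemma}

\begin{proof}
As $W_i$ is Markov, $W_i\mathbf 1=\mathbf 1=J\mathbf 1$. As $W_i$ preserves $\pi$, $\langle\mathbf 1,W_ig\rangle=\langle\mathbf 1,g\rangle=\langle\mathbf 1,Jg\rangle$ for all $g$, which is $R_i^*\mathbf 1=0$. Finally $W_iJg=Jg$, so $R_ig=W_i(g-Jg)$; here $g-Jg$ is the projection of $g$ onto $\mathbf 1^\perp$, so $\|R_ig\|\le\lambda\|g-Jg\|\le\lambda\|g\|$.
\end{proof}

Let $\mathbf 1^{(i)}_a$ be the indicator of $\{\mathrm{val}_i=a\}$ and $\Pi^{(i)}_a$ the operator of multiplication by it. For fixed $i$ the $\Pi^{(i)}_a$ are orthogonal projections with sum $I$; moreover $\Pi^{(i)}_a\mathbf 1=\mathbf 1^{(i)}_a$, $\sum_a\mathbf 1^{(i)}_a=\mathbf 1$ and $\|\mathbf 1^{(i)}_a\|^2=\rho_a$. The law of the label word is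
\[
\mu(w)=\bigl\langle\mathbf 1,\Pi^{(1)}_{w_1}W_1\Pi^{(2)}_{w_2}W_2\cdots W_{t-1}\Pi^{(t)}_{w_t}\mathbf 1\bigr\rangle ,
\]
because the right side is the sum of $\pi(y_1)W_1(y_1,y_2)\cdots W_{t-1}(y_{t-1},y_t)$ over all paths with $\mathrm{val}_i(y_i)=w_i$. Substitute $W_i=J+R_i$ and expand: $\mu=\sum_{S\subseteq[t-1]}\mu_S$, where the signed measure $\mu_S$ is given by the same formula with $W_i$ replaced by $R_i$ for $i\in S$ and by $J$ for $i\notin S$.

Regard $i\in S$ as an edge joining the positions $i$ and $i+1$. Then $[t]$ splits into maximal intervals linked by $S$: \emph{singletons}, and \emph{blocks} $B=\{j,\dots,j+k\}$ with $k\ge1$ edges. The positions $j$ and $j+k$ are the \emph{ends} of $B$, and the $k-1$ others are \emph{interior}; see Figure~\ref{fig:blocks}.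

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\foreach \x in {1,...,9} \draw[dotted] (\x,0)--(\x+1,0);
\foreach \x in {2,3,4,7} \draw[very thick] (\x,0)--(\x+1,0);
\foreach \x in {1,6,9,10} \filldraw[fill=white] (\x,0) circle (3.5pt);
\foreach \x in {2,5,7,8} \fill (\x,0) circle (3.5pt);
\foreach \x in {3,4} \filldraw[fill=white] (\x-0.12,-0.12) rectangle (\x+0.12,0.12);
\foreach \x in {1,...,10} \node at (\x,-0.5) {$\x$};
\end{tikzpicture}
\caption{The term $S=\{2,3,4,7\}$ of the expansion for a walk with $t=10$ positions. Thick edges are the steps where $R_i$ is chosen, dotted edges those where $J$ is chosen. There are two blocks, $\{2,3,4,5\}$ and $\{7,8\}$, with end positions (black disks) and interior positions (squares), and four singletons (white disks).}\label{fig:blocks}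
\end{figure}

Each $J$ cuts the product in two, since $\langle\mathbf 1,AJA'\mathbf 1\rangle=\langle\mathbf 1,A\mathbf 1\rangle\langle\mathbf 1,A'\mathbf 1\rangle$. A singleton $\{i\}$ contributes $\langle\mathbf 1,\Pi^{(i)}_{w_i}\mathbf 1\rangle=\rho_{w_i}$. A block $B=\{j,\dots,j+k\}$ that carries end letters $a,c$ and interior letters $\beta=(b_1,\dots,b_{k-1})$ contributes
\[
\omega_B(a,\beta,c)=\bigl\langle\mathbf 1^{(j)}_a,\Lambda^\beta_B\,\mathbf 1^{(j+k)}_c\bigr\rangle,\qquad
\Lambda_B^\beta=R_j\Pi^{(j+1)}_{b_1}R_{j+1}\cdots\Pi^{(j+k-1)}_{b_{k-1}}R_{j+k-1}.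
\]
Therefore
\begin{equation}\label{eq:factor}
\mu_S(w)=\prod_{\{i\}\ \mathrm{singleton}}\rho_{w_i}\ \prod_{B\ \mathrm{block}}\omega_B(w_B),
\end{equation}
and in particular $\mu_\emptyset=\rho^{\otimes t}$. For a signed measure $\nu$ on words let $T_*\nu(\tau)=\sum_{w:\,T(w)=\tau}\nu(w)$ be its push-forward to histograms. By linearity and the triangle inequality,
\begin{equation}\label{eq:triangle}
2\,\mathrm{TV}=\|T_*(\mu-\mu_\emptyset)\|_1\le\sum_{S\ne\emptyset}\|T_*\mu_S\|_1 .
\end{equation}

The cancellation that we shall exploit sits at the ends of the blocks. Call $H:\Sigma^M\to\mathbb R$ \emph{degenerate} if its $\rho$-average over any one argument vanishes for every choice of the other arguments. For fixed interior letters $\beta$, let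
\[
h_B^\beta(a,c)=\frac{\omega_B(a,\beta,c)}{\rho_a\rho_c}
\]
be the density of the block weight with respect to $\rho\otimes\rho$ in the end letters.

\begin{lemma}\label{lem:degenerate}
Each $h_B^\beta$ is degenerate.
\end{lemma}

\begin{proof}
Summing the indicators gives $\rho_c\sum_a\rho_ah_B^\beta(a,c)=\langle\mathbf 1,\Lambda_B^\beta\mathbf 1_c^{(j+k)}\rangle$, which vanishes because $\Lambda_B^\beta$ begins with $R_j$ and $R_j^*\mathbf 1=0$. In the other variable, $\rho_a\sum_c\rho_ch_B^\beta(a,c)=\langle\mathbf 1^{(j)}_a,\Lambda_B^\beta\mathbf 1\rangle$, which vanishes because $\Lambda_B^\beta$ ends with $R_{j+k-1}$ and $R_{j+k-1}\mathbf 1=0$.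
\end{proof}

\section{Two terms by hand}\label{sec:hand}

A block with $k$ edges has size of order $\lambda^k$, but it can be placed in about $t$ positions. The sum \eqref{eq:triangle} must be bounded independently of $t$ and of $\rho$; the terms with one block and one or two edges show how each is achieved.

\subsection{One edge: removing $t$}

Let $\Sigma=\{-1,1\}$ with $\rho$ uniform, and $S=\{j\}$. Since $\mathbf 1^{(i)}_a=\frac12(\mathbf 1+a\,\mathrm{val}_i)$ and $R_j$ kills $\mathbf 1$ on both sides,
\[
h(a,c)=4\langle\mathbf 1^{(j)}_a,R_j\mathbf 1^{(j+1)}_c\rangle=\eta_j\,ac,\qquad\eta_j=\langle\mathrm{val}_j,R_j\mathrm{val}_{j+1}\rangle,\quad|\eta_j|\le\lambda .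
\]
So $\mu_{\{j\}}$ has density $\eta_jw_jw_{j+1}$ with respect to the uniform law of $w$. Before push-forward, $\|\mu_{\{j\}}\|_1=|\eta_j|$, and these norms may add up to $(t-1)\lambda$. After push-forward, the density is replaced by its conditional expectation given the histogram, that is, given $Y=w_1+\dots+w_t$. All pairs of positions then play the same role, so
\[
\mathbb E[w_jw_{j+1}\mid Y]=\binom t2^{-1}\sum_{i<i'}w_iw_{i'}=\frac{Y^2-t}{t(t-1)} .
\]
The $\binom t2$ functions $w_iw_{i'}$ are orthonormal, so this average has $L^2$ norm $\binom t2^{-1/2}$. The $L^1$ norm is no larger, and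
\[
\sum_{j=1}^{t-1}\|T_*\mu_{\{j\}}\|_1\le(t-1)\lambda\sqrt{\frac{2}{t(t-1)}}\le\sqrt2\,\lambda .
\]
The gain from orthogonality cancels the number of positions exactly. For a lazy graph with a balanced labeling, $R=\lambda(I-J)$ and $\eta_j=\lambda$, so the one-edge terms add up to the density $\lambda(Y^2/t-1)$. It changes the expectation of $Y^2/t$ by $\lambda\operatorname{Var}(Y^2/t)=2\lambda(t-1)/t$: this is the inflation of the variance seen in Section~\ref{sec:expect}.

\subsection{Two edges: removing $\rho_{\min}$}

Take a lazy graph with an arbitrary labeling, and $S=\{j,j+1\}$. The function $(I-J)\mathbf 1_a=\mathbf 1_a-\rho_a\mathbf 1$ equals the constant $\delta_{ab}-\rho_a$ on $\{\mathrm{val}=b\}$, so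
\[
\omega(a,b,c)=\lambda^2\langle(I-J)\mathbf 1_a,\Pi_b(I-J)\mathbf 1_c\rangle=\lambda^2\rho_b(\delta_{ab}-\rho_a)(\delta_{cb}-\rho_c).
\]
Using $\sum_a(\delta_{ab}-\rho_a)^2/\rho_a=(1-\rho_b)^2/\rho_b+(1-\rho_b)=(1-\rho_b)/\rho_b$ once for $a$ and once for $c$, we find
\[
\|h^b\|_{L^2(\rho\otimes\rho)}^2=\sum_{a,c}\frac{\omega(a,b,c)^2}{\rho_a\rho_c}=\lambda^4(1-\rho_b)^2 .
\]
Repeating the one-edge argument with all three letters fails twice. The density $\omega(a,b,c)/(\rho_a\rho_b\rho_c)$ is not degenerate in $b$, since $\sum_b\omega(a,b,c)=\langle\mathbf 1_a,R^2\mathbf 1_c\rangle=\lambda^2\rho_a(\delta_{ac}-\rho_c)$. And its squared norm in $L^2(\rho^{\otimes3})$ is $\sum_b\|h^b\|^2/\rho_b=\lambda^4\sum_b(1-\rho_b)^2/\rho_b$, which blows up as $\rho_{\min}\to0$. The reason is that an end letter enters through the vector $\mathbf 1_a$, whose norm $\sqrt{\rho_a}$ pays for the division by $\rho_a$ in the $L^2$ norm, whereas an interior letter enters through the projection $\Pi_b$, whose norm is $1$.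

The remedy is to freeze $b$. On words with $w_{j+1}=b$, the histogram is the unit vector $e_b$ plus the histogram of the other $t-1$ letters, and a translation does not change an $\ell^1$ norm. For each $b$ we are left with a degenerate function $h^b$ of two among $t-1$ independent letters. The orthogonality argument (Lemma~\ref{lem:ustat} below, for general alphabets) gains $\binom{t-1}2^{-1/2}$, which cancels the $t-2$ positions of the block, and the price of freezing is the sum $\sum_b\|h^b\|=\lambda^2(d-1)$, which is free of $\rho$.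

\section{Conditioning on the histogram}\label{sec:ustat}

We now carry out both steps for an arbitrary $S$. With $m$ blocks the product of their densities is a degenerate function of $2m$ letters, so we need the orthogonality argument for any number of arguments. An average of one symmetric function over all $M$-subsets of independent variables, as in \eqref{eq:ustat}, is called a $U$-statistic.

\begin{lemma}\label{lem:ustat}
Let $X_1,\dots,X_N$ be independent with law $\rho$, let $1\le M\le N$, and let $H:\Sigma^M\to\mathbb R$ be degenerate. Then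
\[
\bigl\|\mathbb E[H(X_1,\dots,X_M)\mid T(X)]\bigr\|_{L^2}\le\binom NM^{-1/2}\|H\|_{L^2(\rho^{\otimes M})}.
\]
\end{lemma}

\begin{proof}
All words with histogram $\tau$ have the same probability $\prod_a\rho_a^{\tau_a}$, so given $T(X)$ the word is uniform on the words with that histogram. These form one orbit of the symmetric group $\mathfrak S_N$, and as $\sigma$ runs over $\mathfrak S_N$ the word $(X_{\sigma(1)},\dots,X_{\sigma(N)})$ takes each value in the orbit equally often. Hence the conditional expectation is $\frac1{N!}\sum_\sigma H(X_{\sigma(1)},\dots,X_{\sigma(M)})$. Let $\hat H$ be the average of $H$ over the $M!$ permutations of its arguments. Group the $\sigma$ by the set $A=\sigma([M])$; each bijection $[M]\to A$ extends to $(N-M)!$ permutations, so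
\begin{equation}\label{eq:ustat}
\mathbb E[H(X_1,\dots,X_M)\mid T(X)]=\binom NM^{-1}\sum_{A\subseteq[N],\,|A|=M}\hat H(X_A).
\end{equation}
Permuting arguments preserves degeneracy and the $L^2(\rho^{\otimes M})$ norm, so $\hat H$ is degenerate and $\|\hat H\|\le\|H\|$ by the triangle inequality. If $A\ne A'$, there is $i\in A\setminus A'$ because $|A|=|A'|$; averaging over $X_i$ first gives $\mathbb E[\hat H(X_A)\hat H(X_{A'})]=0$. The squared norm of \eqref{eq:ustat} is thus $\binom NM^{-2}\binom NM\|\hat H\|^2\le\binom NM^{-1}\|H\|^2$.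
\end{proof}

\begin{proposition}\label{prop:oneterm}
Let $S$ have $m\ge1$ blocks $B_1,\dots,B_m$, with $k_1,\dots,k_m$ edges, and $r$ singletons. Then
\[
\|T_*\mu_S\|_1\le\binom{2m+r}{2m}^{-1/2}\prod_{i=1}^m\ \sum_{\beta\in\Sigma^{k_i-1}}\|h_{B_i}^\beta\|_{L^2(\rho\otimes\rho)} .
\]
\end{proposition}

\begin{proof}
Let $E\subseteq[t]$ consist of the ends and the singletons, so $N=|E|=2m+r$. Fix interior letters $\beta=(\beta_1,\dots,\beta_m)$ with $\beta_i\in\Sigma^{k_i-1}$, and let $\mu_S^\beta$ be the restriction of $\mu_S$ to words with these interior letters; then $\mu_S=\sum_\beta\mu_S^\beta$. By \eqref{eq:factor}, as a function of the letters $w_E$ the measure $\mu_S^\beta$ is a signed measure $\nu^\beta$ on $\Sigma^E$ with density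
\[
H^\beta=\prod_{i=1}^mh^{\beta_i}_{B_i}(a_i,c_i)
\]
with respect to $\rho^{\otimes E}$, where $a_i,c_i$ are the end letters of $B_i$. Since $T(w)=T(\beta)+T(w_E)$, we have $T_*\mu^\beta_S(\tau)=T_*\nu^\beta(\tau-T(\beta))$, and so, under $\rho^{\otimes E}$,
\[
\|T_*\mu_S^\beta\|_1=\|T_*\nu^\beta\|_1=\sum_\tau\bigl|\mathbb E[H^\beta;\,T=\tau]\bigr|=\bigl\|\mathbb E[H^\beta\mid T]\bigr\|_{L^1}\le\bigl\|\mathbb E[H^\beta\mid T]\bigr\|_{L^2}.
\]
Each of the $2m$ end letters appears in exactly one factor of $H^\beta$, so $H^\beta$ is degenerate by Lemma~\ref{lem:degenerate}, and $\|H^\beta\|_{L^2}=\prod_i\|h_{B_i}^{\beta_i}\|$ by independence. Lemma~\ref{lem:ustat} with $M=2m$, after renumbering $E$ so that the ends come first, bounds the last display by $\binom{N}{2m}^{-1/2}\prod_i\|h_{B_i}^{\beta_i}\|$. Summing over $\beta$ turns the sum of products into the product of sums.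
\end{proof}

\section{The norm of a block}\label{sec:norm}

It remains to bound $\sum_\beta\|h_B^\beta\|$ without reference to $\rho$. Bounding each term separately by operator norms would cost a factor $d$ per interior letter. We do better by recognizing $\|h_B^\beta\|$ as a Hilbert--Schmidt norm, for which the projections $\Pi_b$ satisfy a Pythagorean identity. For an operator $A$ between finite-dimensional Euclidean spaces, $\|A\|_{\mathrm{HS}}^2=\sum_i\|A\epsilon_i\|^2$, where $(\epsilon_i)$ is any orthonormal basis of the domain; this is the sum of the squared matrix entries in orthonormal bases. We use three facts: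
\begin{itemize}
\item[(H1)] $\|A^*\|_{\mathrm{HS}}=\|A\|_{\mathrm{HS}}$;
\item[(H2)] $\|AA'\|_{\mathrm{HS}}\le\|A\|_{\mathrm{HS}}\|A'\|$, by (H1) and $\|A'^*A^*\epsilon_i\|\le\|A'\|\,\|A^*\epsilon_i\|$;
\item[(H3)] $\sum_b\|A\Pi^{(i)}_b\|_{\mathrm{HS}}^2=\|A\|_{\mathrm{HS}}^2$ for $A$ defined on $L^2(\pi)$, since each normalized point mass is fixed by one $\Pi^{(i)}_b$ and killed by the others.
\end{itemize}

\begin{lemma}\label{lem:block}
For a block $B$ with $k$ edges,
\[
\sum_{\beta\in\Sigma^{k-1}}\|h_B^\beta\|_{L^2(\rho\otimes\rho)}\le\gamma_k:=\lambda^kd^{(k-1)/2}\sqrt{d-1}.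
\]
\end{lemma}

\begin{proof}
Let $B=\{j,\dots,j+k\}$. Define $U_i:\mathbb R^\Sigma\to L^2(\pi)$ by $U_ie_a=\mathbf 1^{(i)}_a/\sqrt{\rho_a}$. The images have norm one and disjoint supports, so $U_i$ is an isometry. The $(a,c)$ entry of $U_j^*\Lambda_B^\beta U_{j+k}$ is $\omega_B(a,\beta,c)/\sqrt{\rho_a\rho_c}$, and therefore
\[
\|h_B^\beta\|^2=\sum_{a,c}\frac{\omega_B(a,\beta,c)^2}{\rho_a\rho_c}=\bigl\|U_j^*\Lambda_B^\beta U_{j+k}\bigr\|_{\mathrm{HS}}^2\le\bigl\|U_j^*\Lambda_B^\beta\bigr\|_{\mathrm{HS}}^2 ,
\]
the last step by (H2). The divisions by $\rho_a$ and $\rho_c$ have been absorbed into isometries.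

We build $U_j^*\Lambda_B^\beta$ from left to right. Let $A_0=U_j^*R_j$. By (H1), $\|A_0\|_{\mathrm{HS}}=\|R_j^*U_j\|_{\mathrm{HS}}$, which we evaluate in an orthonormal basis of $\mathbb R^\Sigma$ containing the unit vector $(\sqrt{\rho_a})_a$. This vector is mapped by $U_j$ to $\sum_a\mathbf 1^{(j)}_a=\mathbf 1$, which $R_j^*$ kills, and each of the other $d-1$ basis vectors contributes at most $\|R_j^*\|^2\le\lambda^2$. So $\|A_0\|_{\mathrm{HS}}^2\le\lambda^2(d-1)$. Next let $A_i=A_{i-1}\Pi^{(j+i)}_{b_i}R_{j+i}$ for $1\le i\le k-1$, so that $A_i$ depends on $b_1,\dots,b_i$ and $A_{k-1}=U_j^*\Lambda_B^\beta$. By (H2) and (H3),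
\[
\sum_{b_i}\|A_i\|_{\mathrm{HS}}^2\le\lambda^2\sum_{b_i}\|A_{i-1}\Pi^{(j+i)}_{b_i}\|_{\mathrm{HS}}^2=\lambda^2\|A_{i-1}\|_{\mathrm{HS}}^2 .
\]
Summing over $b_{k-1}$, then $b_{k-2}$, and so on gives $\sum_\beta\|h_B^\beta\|^2\le\lambda^{2k}(d-1)$. The Cauchy--Schwarz inequality over the $d^{k-1}$ words $\beta$ finishes the proof.
\end{proof}

\section{Summation over block patterns}\label{sec:sum}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Group the nonempty sets $S$ by the number $m$ of blocks and the numbers of edges $(k_1,\dots,k_m)$, read from left to right. These data determine the number of singletons, $r=t-\sum_i(k_i+1)\ge0$. Given them, $S$ is determined by which $m$ of the $m+r$ consecutive intervals are blocks, so there are $\binom{m+r}m$ such sets. By Proposition~\ref{prop:oneterm} and Lemma~\ref{lem:block}, each has $\|T_*\mu_S\|_1\le\binom{2m+r}{2m}^{-1/2}\prod_i\gamma_{k_i}$. The number of placements is balanced by the gain: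
\begin{equation}\label{eq:binom}
\frac{\binom{m+r}m^2}{\binom{2m+r}{2m}}=\binom{2m}m\frac{(m+r)!^2}{r!\,(2m+r)!}=\binom{2m}m\prod_{i=1}^m\frac{r+i}{r+m+i}\le\binom{2m}m\le4^m ,
\end{equation}
where the last step holds because $\binom{2m}m$ is one term of $\sum_i\binom{2m}i=4^m$. The bound no longer involves $r$, so we may drop the constraint $\sum_i(k_i+1)\le t$ in \eqref{eq:triangle}:
\[
2\,\mathrm{TV}\le\sum_{m\ge1}\sqrt{\tbinom{2m}m}\sum_{k_1,\dots,k_m\ge1}\ \prod_{i=1}^m\gamma_{k_i}=\sum_{m\ge1}\sqrt{\tbinom{2m}m}\Bigl(\sum_{k\ge1}\gamma_k\Bigr)^m .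
\]
Under the hypothesis, $\lambda\sqrt d<1$, so $\sum_k\gamma_k=\lambda\sqrt{d-1}\sum_{k\ge1}(\lambda\sqrt d)^{k-1}=s$; and the hypothesis $2\lambda\sqrt{d-1}<1-\lambda\sqrt d$ says $2s<1$. Hence
\[
2\,\mathrm{TV}\le\sum_{m\ge1}\sqrt{\tbinom{2m}m}\,s^m\le\sum_{m\ge1}(2s)^m=\frac{2s}{1-2s},
\]
and multiplying numerator and denominator of $s/(1-2s)$ by $1-\lambda\sqrt d$ gives the closed form.

Let $x=\lambda\sqrt d$. If $x\ge\frac14$, then $\mathrm{TV}\le1\le4x$. If $x<\frac14$, then $\lambda\sqrt d+2\lambda\sqrt{d-1}\le3x<1$, and the closed form gives $\mathrm{TV}\le x/(1-3x)\le4x$. Finally, keeping the term $m=1$ exact,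
\[
\mathrm{TV}\le\frac s{\sqrt2}+\frac12\sum_{m\ge2}(2s)^m=\frac s{\sqrt2}\Bigl(1+\frac{2\sqrt2\,s}{1-2s}\Bigr),
\]
and $s=\lambda\sqrt{d-1}/(1-x)\le x/(1-x)$, which gives the asymptotic bound as $x\to0$.
\end{proof}

\begin{remark}[Where the hypotheses enter]\label{rem:hyp}
For fixed $m$ and $r\to\infty$ the number of placements grows like $r^m/m!$, while each degenerate letter gains $r^{-1/2}$. So both ends of every block are needed, and \eqref{eq:binom} has no power of $r$ to spare. The right end is degenerate because $W_i$ is Markov, the left end because $W_i$ preserves $\pi$; reversibility and homogeneity in time are never used. The start $v_1\sim\pi$ puts $\mathbf 1$ at the left of the formula for $\mu$; without it the bound fails for $t=1$, where a start at a fixed vertex labeled $a$ gives distance $1-\rho_a$ whatever $\lambda$ is. Symmetry of the test is used in Lemma~\ref{lem:ustat}, through the conditioning on $T$, and the common label law is used there too: it makes all words with one histogram equally likely. The norm bound must control negative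 eigenvalues as well: in Theorem~\ref{thm:lower}(a) we have $\lambda_2<0$, yet $\mathrm{TV}$ stays bounded away from $0$ as $t\to\infty$.
\end{remark}

\section{The lower bound}\label{sec:lower}

We make the Gaussian heuristic of Section~\ref{sec:expect} rigorous. Identify $\Sigma$ with $[d]$, and let $J_d$ be the $d\times d$ matrix with entries $1/d$.

\subsection{The label chain}

Extend the walk indefinitely and let $w_i=\mathrm{val}(v_i)$. We claim that in both cases $(w_i)$ is a Markov chain on $[d]$ with uniform start and transition matrix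
\[
K=(1-\theta)J_d+\theta I_d,\qquad\theta=-\lambda\ \text{ in case (a)},\qquad\theta=\lambda\ \text{ in case (b)}.
\]
In case (b) the graph exists by the construction in Section~\ref{sec:expect}, and labels are vertices. In case (a), $W=(nJ-I)/(n-1)$ has eigenvalue $-\frac1{n-1}$ on $\mathbf 1^\perp$, so $\max(|\lambda_2|,|\lambda_n|)=\frac1{n-1}=\lambda$. With $\theta=-\frac1{n-1}$ we have $\frac{1-\theta}d=\frac n{d(n-1)}=\frac\ell{n-1}$. From any vertex labeled $a$ the next label is $b\ne a$ with probability $\frac\ell{n-1}=K(a,b)$ and $a$ with probability $\frac{\ell-1}{n-1}=K(a,a)$. Thus $P(w_{i+1}=b\mid v_1,\dots,v_i)=K(w_i,b)$, and conditioning further on $w_1,\dots,w_i$ alone gives the Markov property. All entries of $K$ are positive (in case (a) because $\ell\ge2$), and $K$ is doubly stochastic, so the chain is stationary. Independent samples correspond to $\theta=0$.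

\subsection{The limit law of the counts}

\begin{lemma}\label{lem:clt}
Let $(w_i)$ be a stationary chain with matrix $K=(1-\theta)J_d+\theta I_d$ having positive entries, $|\theta|<1$, and let $\kappa=\frac{1+\theta}{1-\theta}$. Then
\[
Q_t=\sum_{a=1}^d\frac{\bigl(T_a(w_1,\dots,w_t)-t/d\bigr)^2}{t/d}
\]
converges in distribution to $\kappa X$, where $X\sim\chi^2_{d-1}$.
\end{lemma}

\begin{proof}
We use the Billingsley--Ibragimov martingale central limit theorem \cite{billingsley}: if $(D_i)$ is stationary and ergodic, $\mathbb ED_1^2=\varsigma^2<\infty$ and $\mathbb E[D_i\mid D_1,\dots,D_{i-1}]=0$, then $t^{-1/2}\sum_{i\le t}D_i\Rightarrow\mathcal N(0,\varsigma^2)$.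

Let $\xi\in\mathbb R^d$ with $\sum_a\xi_a=0$, viewed as a function on $[d]$. The terms $\xi(w_i)$ are correlated, but $K\xi=\theta\xi$, so subtracting the predictable part leaves $D_i=\xi(w_{i+1})-\theta\xi(w_i)$ with $\mathbb E[D_i\mid w_1,\dots,w_i]=0$; as $D_1,\dots,D_{i-1}$ are functions of $w_1,\dots,w_i$, the martingale condition holds. A stationary finite Markov chain with positive transition matrix is ergodic, and so is the bounded stationary sequence $(D_i)$, since $D_i$ is a fixed function of $(w_i,w_{i+1})$. As $D_i$ is orthogonal to $\xi(w_i)$, we get $\mathbb ED_i^2=\mathbb E\xi(w_{i+1})^2-\theta^2\mathbb E\xi(w_i)^2=(1-\theta^2)\|\xi\|^2/d$, with $\|\xi\|$ the Euclidean norm. Moreover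
\[
\sum_{i\le t}D_i=(1-\theta)\sum_{i\le t}\xi(w_i)+\xi(w_{t+1})-\xi(w_1),
\]
with bounded last terms. Hence $t^{-1/2}\sum_{i\le t}\xi(w_i)\Rightarrow\mathcal N(0,\kappa\|\xi\|^2/d)$, because $\frac{1-\theta^2}{(1-\theta)^2}=\kappa$.

Let $Z_t=(T_a-t/d)_a/\sqrt{t/d}$, so $Q_t=\|Z_t\|^2$. The coordinates of $Z_t$ sum to zero, so for arbitrary $\xi'\in\mathbb R^d$ and $\xi=(I_d-J_d)\xi'$,
\[
\xi'\cdot Z_t=\xi\cdot Z_t=\sqrt{d/t}\sum_{i\le t}\xi(w_i)\Rightarrow\mathcal N\bigl(0,\kappa\,\xi'\cdot(I_d-J_d)\xi'\bigr).
\]
By the Cram\'er--Wold theorem (random vectors converge in distribution if all their linear functionals converge to those of the limit), $Z_t\Rightarrow\mathcal N(0,\kappa(I_d-J_d))$. Since $I_d-J_d$ is an orthogonal projection of rank $d-1$, the squared norm of the limit is $\kappa$ times a sum of $d-1$ squared independent standard normals, and the continuity of $\|\cdot\|^2$ gives the claim.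
\end{proof}

\subsection{Telling $\kappa X$ from $X$}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $\nu=d-1$, $X\sim\chi^2_\nu$ and $\Delta=|\ln\kappa|$. In both cases
\[
\Delta=\ln\frac{1+\lambda}{1-\lambda}=2\Bigl(\lambda+\frac{\lambda^3}3+\cdots\Bigr)\ge2\lambda .
\]
The statistic $Q_t$ is a function of the histogram, so the indicator of $\{Q_t\le y\}$ is a symmetric test. By Lemma~\ref{lem:clt} and the continuity of the law of $X$, its acceptance probability tends to $P(\kappa X\le y)$ for the walk and to $P(X\le y)$ for independent samples. If $\kappa>1$ take $y=\nu$; the limits are $P(X\le e^{-\Delta}\nu)$ and $P(X\le\nu)$. If $\kappa<1$ take $y=\kappa\nu$; the limits are $P(X\le\nu)$ and $P(X\le e^{-\Delta}\nu)$. Passing to the logarithm turns the dilation into a translation: with $\psi$ the density of $\ln(X/\nu)$, in both cases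
\[
\liminf_{t\to\infty}\mathrm{TV}\ge P(X\le\nu)-P(X\le e^{-\Delta}\nu)=\int_{-\Delta}^0\psi(z)\,dz .
\]
The two thresholds were chosen so that $\psi$ is needed only on the negative axis, where it dominates a Gaussian density, as we now show.

Let $\alpha=\nu/2\ge\frac12$. The density of $X$ is $x^{\alpha-1}e^{-x/2}/(2^\alpha\Gamma(\alpha))$, and the substitution $x=2\alpha e^z$, $dx=x\,dz$, gives
\[
\psi(z)=\frac{\alpha^\alpha}{\Gamma(\alpha)}e^{\alpha(z-e^z)}=\psi(0)\,e^{\alpha(1+z-e^z)} .
\]
Binet's form of Stirling's formula states that $\Gamma(\alpha)=\sqrt{2\pi/\alpha}\,(\alpha/e)^\alpha e^\zeta$ with $0<\zeta<\frac1{12\alpha}$ for all $\alpha>0$. Here $\frac1{12\alpha}\le\frac16$, so $\psi(0)=(\alpha/e)^\alpha/\Gamma(\alpha)\ge e^{-1/6}\sqrt{\alpha/2\pi}$. For $z\le0$ the cubic Taylor remainder of $e^z$ is nonpositive, so $e^z\le1+z+z^2/2$ and $\psi(z)\ge\psi(0)e^{-\alpha z^2/2}$. Therefore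
\[
\int_{-\Delta}^0\psi(z)\,dz\ge\frac{e^{-1/6}}{\sqrt{2\pi}}\int_0^{\Delta\sqrt\alpha}e^{-x^2/2}\,dx=e^{-1/6}\bigl(\Phi(\Delta\sqrt\alpha)-\tfrac12\bigr),
\]
and $\Delta\sqrt\alpha\ge2\lambda\sqrt{(d-1)/2}=\lambda\sqrt{2(d-1)}$ gives the first inequality.

The function $\Phi-\frac12$ vanishes at $0$ and is concave and increasing on $[0,\infty)$. Concavity gives $\Phi(x)-\frac12\ge x(\Phi(1)-\frac12)$ for $0\le x\le1$, and monotonicity gives $\Phi(x)-\frac12\ge\Phi(1)-\frac12$ for $x\ge1$. For the constant, $e^{-1/6}\ge\frac56$, and integrating $e^{-x^2/2}\ge1-\frac{x^2}2+\frac{x^4}8-\frac{x^6}{48}$ over $[0,1]$ gives $\Phi(1)-\frac12\ge(1-\frac16+\frac1{40}-\frac1{336})/\sqrt{2\pi}>0.341$; the product exceeds $0.28$. This is the second inequality.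

Let $C(d)$ be admissible for simple graphs. In case (a), $\mathrm{TV}\le C(d)\lambda$ for all $t$, so $C(d)\ge e^{-1/6}\bigl(\Phi(\lambda\sqrt{2(d-1)})-\frac12\bigr)/\lambda$. Let $\ell\to\infty$, so that $\lambda\to0$. Since $\Phi(x)-\frac12\sim x/\sqrt{2\pi}$ as $x\to0$,
\[
C(d)\ge e^{-1/6}\sqrt{\frac{2(d-1)}{2\pi}}=e^{-1/6}\sqrt{\frac{d-1}\pi}\ge e^{-1/6}\sqrt{\frac d{2\pi}}>\frac13\sqrt d .
\]
Here we used $d-1\ge d/2$, and the last inequality is equivalent to $2\pi e^{1/3}<9$, which holds because $e^{1/3}<1.4$ and $2\pi\cdot1.4<8.8$.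
\end{proof}

\begin{thebibliography}{9}

\bibitem{billingsley}
Billingsley, Proc.\ AMS \textbf{12} (1961).

\bibitem{hitting}
\emph{The Expander Hitting Property When the Sets Are Arbitrarily Unbalanced},
\texttt{https://eccc.weizmann.ac.il/report/2024/118/download}.

\end{thebibliography}
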